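\title{Infinitely many spectra of computable models of disintegrated strongly minimal theories in arity four}

\begin{abstract}
The countable models of a strongly minimal theory form an elementary chain $M_0\preceq M_1\preceq\cdots\preceq M_\omega$, and the spectrum of computable models of the theory is the set of $\alpha$ for which $M_\alpha$ has a computable presentation. We disprove the conjecture that, for each $m\ge1$, disintegrated strongly minimal theories in computable relational languages of arity at most $m$ have only finitely many spectra. For every $p\ge 1$ we construct such a theory, in one fixed language of arity $4$, whose spectrum is $\{0,1,\dots,p\}$, so the conjecture fails for every $m\ge4$. More generally, every initial segment of $\omega+1$ is a spectrum in arity at most $4$. The theories are definable reducts of free actions of free groups, and the dimension $p$ is detected by a pigeonhole argument on $p$ colors of edges.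
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Strongly minimal theories and their countable models}
A \emph{computable relational language} is a finite or infinite list of relation symbols whose arities are given by a computable function; it has \emph{arity at most $m$} if every symbol has at most $m$ arguments. Let $T$ be a complete first-order theory in such a language. The theory itself is not required to be decidable or computably axiomatized.

The theory $T$ is \emph{strongly minimal} if for every formula $\phi(x,\bar y)$ there is $N\in\omega$ such that for every $M\models T$ and every tuple $\bar a$ from $M$, one of the sets $\{x: M\models\phi(x,\bar a)\}$ and $\{x: M\models\neg\phi(x,\bar a)\}$ has size less than $N$. For $A\subseteq M$ and $b\in M$, we say that $b$ is \emph{algebraic over $A$}, and write $b\in\operatorname{acl}(A)$, if some formula with parameters from $A$ defines a finite set containing $b$. A set is \emph{independent} if none of its elements is algebraic over the rest of the set, and a tuple is independent if its entries are distinct and form an independent set. We use the following textbook facts.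
\begin{itemize}
\item[(F1)] $\operatorname{acl}(\operatorname{acl}(A))=\operatorname{acl}(A)$, and if $A\subseteq M\preceq M'$, then $\operatorname{acl}(A)$ is the same set whether it is computed in $M$ or in $M'$.
\item[(F2)] If $T$ is strongly minimal, then $b\in\operatorname{acl}(A\cup\{a\})\setminus\operatorname{acl}(A)$ implies $a\in\operatorname{acl}(A\cup\{b\})$. Hence all maximal independent subsets of a model $M$ have the same size, the \emph{dimension} of $M$.
\item[(F3)] If $T$ is strongly minimal, its countable models are determined up to isomorphism by their dimension. Listed by increasing dimension, they form an elementary chain $M_0\preceq M_1\preceq\cdots\preceq M_\omega$, where $M_0$ is the prime model. We call $M_\alpha$ the \emph{$\alpha$th model}. (The chain degenerates if $T$ has only one countable model; no such theory occurs below.)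
\end{itemize}

A strongly minimal theory is \emph{disintegrated} if
\begin{equation}\label{eq:disint}
\operatorname{acl}(A)=\bigcup_{a\in A}\operatorname{acl}(\{a\})
\end{equation}
for every model $M$ and every $A\subseteq M$. We read \eqref{eq:disint} for $A\neq\emptyset$. For $A=\emptyset$ it says $\operatorname{acl}(\emptyset)=\emptyset$, which makes every singleton independent and so excludes every theory with a model of dimension $0$. The refutation of the conjecture does not depend on this reading: Section~\ref{sec:empty} treats the other one.

In a disintegrated theory, dependence is a relation between two elements. By (F1) and (F2), the relation $b\in\operatorname{acl}(\{a\})$ is an equivalence relation on $M\setminus\operatorname{acl}(\emptyset)$, and the dimension of $M$ is the number of its classes. Passing from $M_\alpha$ to $M_{\alpha+1}$ adds one class.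

\subsection*{The problem and the results}
A countable structure is \emph{computable} if it is isomorphic to a structure with universe $\omega$ whose atomic diagram is computable. The \emph{spectrum of computable models} of a strongly minimal theory $T$ is the set
\[
\{\alpha\in\omega+1 : M_\alpha \text{ is computable}\},\qquad \omega+1=\{0,1,2,\dots,\omega\}.
\]
The models $M_\alpha$ satisfy the same sentences and differ only in one number, so the spectrum measures how far computable presentability can depend on dimension alone. The following conjecture is posed in \cite{spectra}.

\begin{quote}
\textbf{Conjecture.} For each $m\ge1$, there are only finitely many spectra of computable models of strongly minimal disintegrated theories in computable relational languages of arity at most $m$.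
\end{quote}

There is a simple reason to expect this. An atomic fact in arity at most $m$ concerns at most $m$ elements and so meets at most $m$ of the classes above. Once a model has $m$ classes, a further class brings no new kind of atomic configuration, and one may guess that the finite-dimensional models with at least $m$ classes are all computable or all noncomputable. That would leave finitely many possibilities for the spectrum. The bound on the arity cannot be dropped from this reasoning: Example~\ref{ex:arity} obtains the spectrum $\{0,\dots,p\}$ in a few lines with relations of arity $p+1$. Nevertheless the guess is wrong.

\begin{theorem}\label{thm:A}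
Let $L=\{U\}\cup\{P_e,E_e:e\in\omega\}$ with $U$ unary, each $P_e$ binary and each $E_e$ $4$-ary. For each $p\ge1$ there is a strongly minimal disintegrated $L$-theory whose spectrum is exactly $\{0,1,\dots,p\}$.
\end{theorem}

These spectra are different for different $p$, so the conjecture fails for every $m\ge4$. We make no claim about the conjecture for $m\le3$. The same construction gives a little more.

\begin{theorem}\label{thm:B}
Every initial segment of $\omega+1$, namely $\emptyset$, $\{0,\dots,p\}$ for $p\in\omega$, $\omega=\{0,1,2,\dots\}$ and $\omega+1$, is the spectrum of a strongly minimal disintegrated theory in a computable relational language of arity at most $4$.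
\end{theorem}

The heuristic overlooks existential formulas. A computable structure reveals a true existential statement after finitely many steps, just as it reveals an atomic one, and an existential formula built from $4$-ary relations can have any number of free variables. Our formula says that $p+1$ elements have outgoing edges of pairwise different colors, while only $p$ colors are available.

Section~\ref{sec:free} contains all the model theory that we need. Section~\ref{sec:warm} shows the diagonal argument in the easy case of unbounded arity, and Section~\ref{sec:idea} shows for $p=2$ how colors lower the arity. The general construction is in Section~\ref{sec:constr}, a criterion for computability of its models in Section~\ref{sec:crit}, and the theorems are proved in Sections~\ref{sec:A} and~\ref{sec:B}.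

\section{Free actions with named points}\label{sec:free}

All our theories arise in the same way: we take a group acting freely on a set, name some points, and keep only certain definable relations. This makes strong minimality and disintegration automatic, whatever noncomputable information goes into the choice of the relations.

Let $G$ be a countable group and $C$ a countable, possibly empty, set of constant symbols, and assume that $G$ or $C$ is infinite. Let $L^+$ consist of $C$ and a unary function symbol for each $g\in G$. Let $T^+(G,C)$ be the theory of nonempty structures satisfying
\[
1x=x,\qquad g(hx)=(gh)x,\qquad gx\ne x\ \ (g\neq1),\qquad gc\neq c'\ \ (g\in G,\ c\ne c'\text{ in }C).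
\]
A model is a set with a free $G$-action in which the constants lie in distinct orbits; it is infinite. We also write $C$ for the set of named points, and $GA=\{ga:g\in G,\ a\in A\}$. An orbit is \emph{generic} if it contains no named point. Each orbit is isomorphic, as a $G$-set, to $G$ acting on itself by left multiplication.

\begin{lemma}\label{lem:Tplus}
The theory $T^+=T^+(G,C)$ is complete, has quantifier elimination and is strongly minimal. In each of its models the algebraic closure of a set $A$ is $G(A\cup C)$.
\end{lemma}

\begin{proof}
By a standard compactness argument, a theory has quantifier elimination if any two tuples in its models with the same quantifier-free type have the same type. We first reduce to countable models with infinitely many generic orbits. Let $\bar a$ be a tuple in $A\models T^+$. As $A$ is infinite, it has an uncountable elementary extension $A'$, and $A'$ has infinitely many generic orbits because $G$ and $C$ are countable. A countable elementary substructure of $A'$ that contains $\bar a$ and points of infinitely many generic orbits is a model of the required kind in which $\bar a$ has its original type.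

Now let $\bar a$ and $\bar b$ have the same quantifier-free type in two such models $A$ and $B$. The rule $gc\mapsto gc$, $ga_l\mapsto gb_l$ is a well-defined bijection from $G(\bar a\cup C)$ onto $G(\bar b\cup C)$, since every equality between two of these terms is an atomic formula. It commutes with $G$ and fixes the constants. The complements of its domain and range consist of countably infinitely many orbits each, so matching these orbits extends the map to an isomorphism $A\to B$. Hence $\bar a$ and $\bar b$ have the same type. For the empty tuple the hypothesis always holds, since $gc=hc'$ is true exactly when $c=c'$ and $g=h$; so $T^+$ is complete.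

Let $\phi(x,\bar y)$ be quantifier-free with $n$ atomic subformulas. An atomic formula that contains $x$ has one of the forms $gx=hx$, $gx=hy$ with $y$ another variable, or $gx=hc$. The first is always true or always false, and the others are equivalent to $x=g^{-1}hy$ and $x=g^{-1}hc$. So for each $\bar a$ the truth value of $\phi(x,\bar a)$ is constant outside a set of at most $n$ exceptional points, all in $G(\bar a\cup C)$. This gives strong minimality with $N=n+1$. It also shows that a formula over $A$ that holds of some $b\notin G(A\cup C)$ holds of all nonexceptional points, hence of infinitely many, so $b$ is not algebraic over $A$. Conversely, $x=ga$ and $x=gc$ define single points.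
\end{proof}

Now let $L$ be a countable relational language, and suppose that each symbol of $L$ is assigned an $L^+$-formula without parameters as its definition. Then every model of $T^+$ carries an $L$-structure, which we call its \emph{$L$-reduct}. Write $\operatorname{acl}_L$ for algebraic closure in an $L$-structure.

\begin{lemma}\label{lem:reduct}
Suppose that $S$ generates $G$ and that in the $L$-reduct of every model of $T^+$
\begin{itemize}
\item[(a)] $c\in\operatorname{acl}_L(\emptyset)$ for every $c\in C$, and
\item[(b)] $gx,\,g^{-1}x\in\operatorname{acl}_L(\{x\})$ for every $g\in S$ and every $x$.
\end{itemize}
Let $T$ be the set of $L$-sentences true in all $L$-reducts. Then $T$ is complete, strongly minimal and disintegrated, and if $C=\emptyset$, then \eqref{eq:disint} also holds for $A=\emptyset$. In an $L$-reduct, a tuple is independent if and only if its entries lie in pairwise distinct generic orbits, and the dimension is the number of generic orbits.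
\end{lemma}

\begin{proof}
Substituting the definitions turns every $L$-formula into an $L^+$-formula. So $T$ is complete because $T^+$ is. For an $L$-formula $\phi(x,\bar y)$, take the bound $N$ of its translation; the $L$-sentence saying that for all $\bar y$ one of $\phi$, $\neg\phi$ has fewer than $N$ solutions belongs to $T$. So $T$ is strongly minimal.

In an $L$-reduct, translation and Lemma~\ref{lem:Tplus} give $\operatorname{acl}_L(A)\subseteq G(A\cup C)$. Conversely, $\operatorname{acl}_L(A)$ contains $A\cup C$ by (a) and is closed under $S$ and $S^{-1}$ by (b) and (F1). Thus
\[
\operatorname{acl}_L(A)=G(A\cup C).
\]
This yields the description of independence and dimension, and it yields \eqref{eq:disint} in $L$-reducts for $A\ne\emptyset$, and for all $A$ if $C=\emptyset$.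

An arbitrary $N\models T$ need not be given as an $L$-reduct, but it has an elementary extension that is one. Indeed, if $N\models\psi(\bar n)$, then $\exists\bar x\,\psi(\bar x)\in T$ by completeness, so this sentence holds in every $L$-reduct. By compactness, $T^+$ together with the translated elementary diagram of $N$ has a model, and its $L$-reduct $N'$ satisfies $N\preceq N'$. By (F1), identity \eqref{eq:disint} passes from $N'$ to $N$.
\end{proof}

If $C\neq\emptyset$, then for each $\alpha\le\omega$ there is a countable model of $T^+$ with exactly $\alpha$ generic orbits. Its $L$-reduct has dimension $\alpha$, so by (F3) it is the $\alpha$th model of $T$. If $C=\emptyset$, the same holds with a shift: every model of $T$ has dimension at least $1$, and the prime model is the $L$-reduct of a single orbit.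

\section{Waiting and switching, at the cost of arity}\label{sec:warm}

Fix, for the language at hand, a computable coding of the atomic sentences with parameters from $\omega$. Let $\varphi_0,\varphi_1,\dots$ be the standard list of the partial computable functions, regarded as taking such sentences to truth values. We say that $\varphi_n$ \emph{computes} a structure $N$ with universe $\omega$ if it outputs the correct truth value on every atomic sentence. A structure is computable if and only if some $\varphi_n$ computes an isomorphic copy of it. Whether $\varphi_n$ halts on a given input within $s$ steps, and with which output, is decidable.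

In this section $G$ is trivial and $C=\{d_n:n\in\omega\}$. Each language contains unary symbols $V_n$ defined by $x=d_n$, so Lemma~\ref{lem:reduct} applies with $S=\emptyset$ whatever further definable relations are added, and the $\alpha$th model $M_\alpha$ consists of the points $d_n$ and $\alpha$ further, unnamed, points. A tuple is independent if its entries are distinct and unnamed.

\begin{example}[the spectra $\omega+1$ and $\emptyset$]\label{ex:trivial}
With the $V_n$ alone, every $M_\alpha$ is computable: for finite $\alpha$ put $d_n$ at the number $\alpha+n$, and for $\alpha=\omega$ put it at $2n$. The spectrum is $\omega+1$. Now fix a noncomputable set $K\subseteq\omega$ and add unary symbols $A_n$, defined by $x=x$ if $n\in K$ and by $x\neq x$ otherwise. A computable copy of any model would decide $K$ by evaluating $A_n(0)$, so the spectrum is $\emptyset$. Both languages are unary.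
\end{example}

\begin{example}[the spectrum $\{0,\dots,p\}$ in arity $p+1$]\label{ex:arity}
Fix $p\ge0$ and add to the $V_n$ symbols $Z_e$, $e\in\omega$, of arity $p+1$. Let $e$ code, by a computable bijection, a pair $(n_e,\bar b_e)\in\omega\times\omega^{p+1}$. We think of $\varphi_{n_e}$ as an opponent that tries to compute a model in which $\bar b_e$ is independent. Let $s_e$ be the least $s$ such that $\varphi_{n_e}$ outputs ``false'' on $Z_e(\bar b_e)$ within $s$ steps, and $s_e=\infty$ if there is none. Define $Z_e$ to be empty if $s_e=\infty$. If $s_e<\infty$, let $Z_e$ hold of the tuples whose entries are distinct and lie outside $\{d_n:n<s_e\}$.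

For $\alpha\le p$ the model $M_\alpha$ is computable, in the presentation of Example~\ref{ex:trivial}. A tuple with a repeated entry fails $Z_e$. A tuple of $p+1$ distinct elements contains a named point; if $n$ is least such that $d_n$ occurs, then $Z_e$ holds if and only if $s_e\le n$, which is decidable.

For $q\ge p+1$ the model $M_q$ is not computable. Suppose that $\varphi_n$ computes a copy $N$, let $\bar b$ be an independent $(p+1)$-tuple in $N$, and let $e$ code $(n,\bar b)$. If $s_e=\infty$, then $Z_e(\bar b)$ is false in $N$, so $\varphi_n$ says so and $s_e<\infty$. If $s_e<\infty$, then $Z_e(\bar b)$ is true in $N$ although $\varphi_n$ said ``false''. Both cases are contradictory.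
\end{example}

The pattern of Example~\ref{ex:arity} recurs throughout. We wait until the opponent commits itself on its tuple, and then we \emph{switch} the relation so that the commitment is wrong if the tuple is independent. The small models survive because the finitely many facts that their presentations have declared before the switch can be kept as definable exceptions. The numbers $s_e$ depend only on the functions $\varphi_n$ and the language, so there is no circularity in defining the theory from them.

\section{Lowering the arity: colors on edges}\label{sec:idea}

The relation $Z_e$ tests $p+1$ elements at once. To bound the arity we want a test on $p+1$ elements that is assembled from conditions on pairs and that can be met by $p$ independent elements but not by $p+1$. Having pairwise different colors out of $p$ is such a test. The colors cannot be put on the elements themselves: by strong minimality one class of a definable partition into $p$ classes is cofinite, so all nonalgebraic elements would get the same color. We color edges instead. Every element will have an outgoing edge of each color, so all elements look alike. The binary relation $P_e$ gives the edges without their colors, and the relation $E_e$ compares the colors of two edges, which involves four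 endpoints. The test is the existential \emph{clique formula}
\begin{equation}\label{eq:clique}
\Phi_e^k(x_0,\dots,x_k):\quad \exists y_0\cdots\exists y_k\ \Big(\bigwedge_{u\le k}P_e(x_u,y_u)\ \wedge\bigwedge_{u<v\le k}E_e(x_u,y_u,x_v,y_v)\Big).
\end{equation}

We work out the case $p=2$ against a single opponent, dropping the index $e$. The model $M_2$ has three orbits: that of a named point $d$ and those of two independent points $c_1,c_2$.

\emph{Before the switch} the group is free on one letter $f_1$, the relation $P(x,y)$ means $y=f_1x$, and $E(x,y,x',y')$ means just $P(x,y)\wedge P(x',y')$. So $\Phi^2$ holds of every triple. By stage $s$ our presentation of $M_2$ has listed the \emph{old} points $f_1^ad$, $f_1^ac_1$, $f_1^ac_2$ with $|a|\le s$ and has declared $P$ and $E$ on them. We wait for the opponent to exhibit witnesses for $\Phi^2(b_0,b_1,b_2)$.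

\emph{At the switch}, say after stage $s$, the group becomes free on two letters $f_1,f_2$. Now $P(x,y)$ means that $y=f_1x$ or $y=f_2x$, and the edge $(x,f_jx)$ has color $j$. The relation $E$ holds of two edges $(x,y),(x',y')$ if they have different colors, or if $x'=gx$ for a word $g$ of length at most $2s$, or if $x$ or $x'$ equals $gd$ for a word $g$ of length at most $s$. If $b_0,b_1,b_2$ lie in distinct generic orbits, only the first clause can apply to edges leaving two of them, and three edges cannot have pairwise different colors out of two. So $\Phi^2(b_0,b_1,b_2)$ is now false, and the opponent has erred if its triple is independent.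

\emph{The presentation of $M_2$ survives} because we may still decide which elements the old points are. We reinterpret them as $f_1^ad$, $f_1^ac_1$ and $f_2^ac_2$; see Figure~\ref{fig:switch}. The relation $P$ on old points is unchanged: for example, $f_2^{a'}c_2$ is one of $f_1f_2^ac_2$ and $f_2f_2^ac_2$ exactly when $a'=a+1$, because the group is free. This is why we use free groups: a new letter creates no relation between old points. We declared $E$ on all pairs of old edges, and this remains true. Two old edges in one generic orbit start at distance at most $2s$. An old edge in the orbit of $d$ starts at distance at most $s$ from $d$. An old edge in the orbit of $c_1$ and an old edge in the orbit of $c_2$ have colors $1$ and $2$. With a third generic orbit this last step would need a third color.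

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=1.15]
\foreach \x in {0,1,2,3}{
  \fill (\x,0) circle (2pt); \draw (\x,1) circle (2pt);
  \draw[->,dashed] (\x,0.1)--(\x,0.9) node[midway,right]{\small $2$};
  \fill (\x+5,0) circle (2pt); \draw (\x+5,1) circle (2pt);
  \draw[->,dashed] (\x+5,0.1)--(\x+5,0.9) node[midway,right]{\small $1$};}
\foreach \x in {0,1,2}{
  \draw[->] (\x+0.1,0)--(\x+0.9,0) node[midway,below]{\small $1$};
  \draw[->] (\x+5.1,0)--(\x+5.9,0) node[midway,below]{\small $2$};}
\node at (1.5,-0.8) {orbit of $c_1$};
\node at (6.5,-0.8) {orbit of $c_2$};
\end{tikzpicture}
\caption{The switch for $p=2$ in the two generic orbits of $M_2$. Filled points and solid edges were listed before the switch, when edges had no color. The old edges receive color $1$ in the first orbit and color $2$ in the second. The outgoing edge of the other color (dashed) leads from an old point to a new point (hollow); further new edges are not drawn.}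
\label{fig:switch}
\end{figure}

No orbit of the final model has a color: exchanging $c_1$ and $c_2$ extends to an automorphism of $M_2$. Only the way in which the presentation is matched with the model differs from orbit to orbit.

\section{The construction}\label{sec:constr}

We now run infinitely many such switches at once, one for each index $e\in\omega$. We call the pair $(P_e,E_e)$ the $e$th \emph{gadget}. For the spectrum $\omega$ we need gadgets with different numbers of colors and gadgets that stay empty until they are called upon, so we allow both from the start.

\begin{definition}\label{def:data}
\emph{Switching data} consist of a computable function $e\mapsto k_e\ge1$ and, for each $e$, an \emph{activation stage} $t_e$ and a \emph{switching stage} $s_e$ in $\omega\cup\{\infty\}$ such that $t_e\le s_e$, the relations $t_e\le s$ and $s_e\le s$ are decidable in $(e,s)\in\omega^2$, and some $t_e$ is finite.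
\end{definition}

Fix switching data. Take letters $f_{e,j}$ for $e\in\omega$ and $1\le j\le k_e$; the letter $f_{e,j}$ has \emph{index} $e$ and \emph{color} $j$. The letter $f_{e,1}$ appears when gadget $e$ is activated and the other letters of index $e$ appear when it switches:
\[
I_s=\{f_{e,1}:t_e\le s\}\cup\{f_{e,j}:s_e\le s,\ 1\le j\le k_e\},\qquad I=\bigcup_{s\in\omega}I_s .
\]
The sets $I_s$ increase with $s$ and are uniformly decidable. In $I$, an index $e$ has no letter if $t_e=\infty$, the single letter $f_{e,1}$ if $t_e<\infty=s_e$, and all $k_e$ letters if $s_e<\infty$. Let $G$ be the free group on $I$; its elements are the reduced words in the letters of $I$ and their inverses. Since $I\ne\emptyset$, the group $G$ is infinite.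

The exceptions in Section~\ref{sec:idea} were described by word length. Now $I$ may be infinite, so there may be infinitely many words of length $1$, and ``$x'=gx$ for a short word $g$'' would not be a formula. We therefore weight the letters. For a reduced word $g=f_{e_1,j_1}^{\pm1}\cdots f_{e_l,j_l}^{\pm1}$ put
\[
\|g\|=\sum_{\lambda=1}^{l}(e_\lambda+1).
\]
Then $\|g^{-1}\|=\|g\|$, and $\|gh\|\le\|g\|+\|h\|$ because reducing a product only cancels letters. The set $\{g\in G:\|g\|\le r\}$ is finite for each $r\in\omega$: such a word has at most $r$ letters, all of index less than $r$, and each index has finitely many letters. In a set with a free $G$-action define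
\[
\rho(x,x')=\begin{cases}\|g\| & \text{if } x'=gx,\\ \infty &\text{if $x$ and $x'$ lie in different orbits.}\end{cases}
\]
Here $g$ is unique by freeness, and $\rho(x,x')\le r$ is expressed by the finite disjunction of the formulas $x'=gx$ with $\|g\|\le r$.

Let $T^+=T^+(G,\{d\})$, with a single constant $d$. In a model of $T^+$, an \emph{$e$-edge of color $j$} is a pair $(x,y)$ with $y=f_{e,j}x$ and $f_{e,j}\in I$. The color is determined by the pair, since the action is free. We define the symbols of the language $L$ of Theorem~\ref{thm:A}.
\begin{itemize}
\item $U(x)$ holds if $x=d$.
\item $P_e(x,y)$ holds if $(x,y)$ is an $e$-edge.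
\item $E_e(x,y,x',y')$ holds if $(x,y)$ and $(x',y')$ are $e$-edges, of colors $j$ and $j'$ say, and one of the following is true:
\begin{itemize}
\item[(E1)] $s_e=\infty$;
\item[(E2)] $s_e<\infty$ and $j\ne j'$;
\item[(E3)] $s_e<\infty$ and $\rho(x,x')\le 2s_e$;
\item[(E4)] $s_e<\infty$, and $\rho(d,x)\le s_e$ or $\rho(d,x')\le s_e$.
\end{itemize}
\end{itemize}
For each $e$ these are quantifier-free $L^+$-formulas, because $k_e$ and the balls for $\|\cdot\|$ are finite. Which formula defines $E_e$ is in general not computable from $e$, and it need not be. Let $T$ be the set of $L$-sentences true in all $L$-reducts of models of $T^+$. For $\alpha\le\omega$ let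
\[
M_\alpha=G\times\{i\in\omega: i\le\alpha\},\qquad h(g,i)=(hg,i),\qquad d=(1,0),
\]
regarded as an $L$-structure, and let $D=Gd=G\times\{0\}$. We call $G\times\{i\}$ \emph{orbit $i$}.

\begin{lemma}\label{lem:theory}
The theory $T$ is complete, strongly minimal and disintegrated, and $M_\alpha$ is its $\alpha$th model. A tuple in $M_\alpha$ is independent if and only if its entries lie outside $D$ and in pairwise distinct orbits. The orbits are the connected components of the undirected graph in which $x,y$ are adjacent if $P_e(x,y)$ or $P_e(y,x)$ for some $e$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:reduct} with $S=I$. Condition (a) holds because $U$ defines $\{d\}$. For (b), the sets $\{y:P_e(x,y)\}$ and $\{y:P_e(y,x)\}$ have at most $k_e$ elements and contain $f_{e,j}x$ and $f_{e,j}^{-1}x$, respectively, for $f_{e,j}\in I$. The model $M_\alpha$ has $\alpha$ generic orbits. The neighbors of $x$ in the graph are the points $f^{\pm1}x$ with $f\in I$, and $I$ generates $G$.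
\end{proof}

Write $\Phi_e$ for the clique formula $\Phi_e^{k_e}$ of \eqref{eq:clique}, which has $k_e+1$ free variables. On independent tuples it detects whether gadget $e$ has switched.

\begin{lemma}\label{lem:clique}
Let $t_e<\infty$ and let $\bar b=(b_0,\dots,b_{k_e})$ be independent in $M_\alpha$. Then $M_\alpha\models\Phi_e(\bar b)$ if and only if $s_e=\infty$.
\end{lemma}

\begin{proof}
If $s_e=\infty$, the points $y_u=f_{e,1}b_u$ are witnesses by (E1); here $f_{e,1}\in I$ because $t_e<\infty$. Let $s_e<\infty$ and suppose that $y_0,\dots,y_{k_e}$ are witnesses. The $k_e+1$ edges $(b_u,y_u)$ have colors in $\{1,\dots,k_e\}$, so two of them, $(b_u,y_u)$ and $(b_v,y_v)$ with $u<v$, have the same color, and (E2) fails for them. By independence $\rho(b_u,b_v)=\rho(d,b_u)=\rho(d,b_v)=\infty$, so (E3) and (E4) fail too. Hence $E_e(b_u,y_u,b_v,y_v)$ is false, a contradiction.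
\end{proof}

We say that $\varphi_n$ \emph{confirms an atomic sentence by stage $s$} if it outputs ``true'' on it within $s$ steps. We say that $\varphi_n$ \emph{confirms $\Phi_e(\bar b)$ by stage $s$}, for $\bar b\in\omega^{k_e+1}$, if there are $y_0,\dots,y_{k_e}\le s$ such that $\varphi_n$ confirms by stage $s$ all $P_e(b_u,y_u)$ and all $E_e(b_u,y_u,b_v,y_v)$ with $u<v$. This is decidable in $(n,e,\bar b,s)$, and once true it stays true for larger $s$. If $\varphi_n$ computes $N$, then
\begin{equation}\label{eq:confirm}
N\models\Phi_e(\bar b)\iff\varphi_n\text{ confirms }\Phi_e(\bar b)\text{ by some stage.}
\end{equation}

\section{A criterion for computability}\label{sec:crit}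

A presentation of $M_\alpha$ must decide $E_e$ on $e$-edges without knowing whether gadget $e$ will switch later. As in Section~\ref{sec:idea}, it answers ``true'' and relies on giving each generic orbit its own color, which is possible if $k_e\ge\alpha$. If $k_e<\alpha$, the presentation has a second option: it can list no $e$-edge at all until a stage $r_e$ after which no switch of gadget $e$ can occur. The criterion combines the two options.

\begin{lemma}\label{lem:crit}
Let $\alpha<\omega$. Suppose there are \emph{release stages} $r_e\in\omega\cup\{\infty\}$, with $r_e\le s$ decidable in $(e,s)$, such that for all $e$
\begin{itemize}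
\item[(R1)] if $t_e<\infty$, then $r_e<\infty$;
\item[(R2)] if $r_e<s_e<\infty$, then $k_e\ge\alpha$.
\end{itemize}
Then $M_\alpha$ has a computable presentation, and in it $D$ is a computable set.
\end{lemma}

\begin{proof}
\emph{Step 1: listing the points.} Let $X=G\times\{0,\dots,\alpha\}$. Let $I'_s$ be the set of letters $f_{e,j}\in I_s$ with $r_e\le s$, let $B_s$ be the set of reduced words $u$ in the letters of $I_s'$ and their inverses with $\|u\|\le s$, and let $X_s=B_s\times\{0,\dots,\alpha\}$. A complete list of $X_s$ can be computed from $s$, since only letters of index less than $s$ occur and membership in $I_s'$ is decidable. The sets $X_s$ increase. Their union is $X$: a word $g\in G$ has finitely many letters, each index $e$ that occurs has $t_e<\infty$ and hence $r_e<\infty$ by (R1), so $g\in B_s$ for all large $s$. Listing $X_0$, then $X_1\setminus X_0$, and so on, gives a computable bijection $\omega\to X$, as $X$ is infinite. From finitely many numbers we can compute the corresponding points of $X$ and a stage $s$ such that all of them lie in $X_s$.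

\emph{Step 2: matching $X$ with $M_\alpha$.} The set $X$ is the universe of $M_\alpha$, but we do not use the identity map: before a switch all $e$-edges between listed points are given by the letter $f_{e,1}$, and we want them to end up with a color that depends on the orbit. For $0\le i\le\alpha$ put $c(e,i)=i$ if $1\le i\le k_e$ and $c(e,i)=1$ otherwise. Let $\sigma_{e,i}$ be the permutation of $\{1,\dots,k_e\}$ that exchanges $1$ and $c(e,i)$ and fixes the other colors. Let $\theta^i$ be the automorphism of $G$ induced by the permutation of the basis $I$ given by
\[
\theta^i(f_{e,j})=f_{e,\sigma_{e,i}(j)}\ \text{ if } s_e<\infty,\qquad \theta^i(f_{e,1})=f_{e,1}\ \text{ if } t_e<\infty=s_e .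
\]
It permutes the letters of each index, so it maps reduced words to reduced words letter by letter, and $\|\theta^i(g)\|=\|g\|$. Define the bijection $\Theta:X\to M_\alpha$ by $\Theta(u,i)=(\theta^i(u),i)$. The map $\Theta$ need not be computable, since it depends on which $s_e$ are finite. What we must show is that the relations of $M_\alpha$, pulled back along $\Theta$, are decidable on $X$. For $x=(u,i)$ and $y=(v,i)$ we have $\Theta y=\theta^i(vu^{-1})\,\Theta x$. This has three consequences.
\begin{itemize}
\item[(i)] $(\Theta(u,i),\Theta(v,i_1))$ is an $e$-edge if and only if $i=i_1$ and $vu^{-1}$ is a letter $f_{e,j}$ of index $e$. If $s_e<\infty$, its color is $\sigma_{e,i}(j)$.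
\item[(ii)] $\rho(\Theta(u,i),\Theta(u',i'))$ is $\|u'u^{-1}\|$ if $i=i'$, and $\infty$ otherwise.
\item[(iii)] $\Theta(1,0)=d$, and $\Theta(u,i)\in D$ if and only if $i=0$.
\end{itemize}

\emph{Step 3: deciding the relations.} By (iii), $U$ and $D$ are decidable, and by (i) so is $P_e$, uniformly in $e$. For $E_e$, let four points of $X$ be given and compute $s$ with all of them in $X_s$. By (i), $E_e$ fails on their images unless the points have the form
\[
x=(u,i),\quad y=(f_{e,j}u,i),\quad x'=(u',i'),\quad y'=(f_{e,j'}u',i'),
\]
so assume that they do. Decide whether $s_e\le s$.

If $s_e\le s$, we can compute $s_e$. The colors $\sigma_{e,i}(j)$ and $\sigma_{e,i'}(j')$ are computable, and so are the distances in (E3) and (E4) by (ii) and (iii). So we can evaluate the definition of $E_e$.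

If $s_e>s$, we answer ``true''. This is correct by (E1) if $s_e=\infty$. Let $s<s_e<\infty$. The first coordinates of $x$ and $y$ are words in the letters of $I'_s$, and reduction only cancels letters, so $f_{e,j}\in I'_s$, and $f_{e,j'}\in I'_s$ for the same reason. Since $s<s_e$, the only letter of index $e$ in $I_s$ is $f_{e,1}$, so $j=j'=1$ and the two edges of $M_\alpha$ have colors $c(e,i)$ and $c(e,i')$. Moreover $r_e\le s<s_e<\infty$, so $k_e\ge\alpha$ by (R2). There are three cases.
\begin{itemize}
\item If $i=0$, then $\rho(d,\Theta x)=\|u\|\le s<s_e$; if $i'=0$, then $\rho(d,\Theta x')=\|u'\|\le s<s_e$. In either case (E4) holds.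
\item If $i=i'\geq1$, then $\rho(\Theta x,\Theta x')=\|u'u^{-1}\|\le 2s<2s_e$, so (E3) holds.
\item If $i,i'\ge1$ and $i\neq i'$, then $i,i'\le\alpha\le k_e$, so $c(e,i)=i\ne i'=c(e,i')$ and (E2) holds.
\end{itemize}
In each case $E_e(\Theta x,\Theta y,\Theta x',\Theta y')$ is true.
\end{proof}

Hypothesis (R2) enters only in the last case: if $k_e<\alpha$, then orbits $1$ and $\alpha$ both get color $1$, and the answer ``true'' can be wrong. The three clauses (E2)--(E4) correspond to the three cases. Clause (E3) is needed because the old edges of one orbit all receive the same color. Clause (E4) is needed because there are $\alpha+1$ orbits and possibly only $\alpha$ colors; the orbit $D$ can do without a color of its own because finite subsets of $D$ are definable without parameters.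

\section{The spectra $\{0,\dots,p\}$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Fix $p\ge1$. Let $e$ code, by a computable bijection, a pair $(n_e,\bar b_e)\in\omega\times\omega^{p+1}$. Put $k_e=p$ and $t_e=0$, and let $s_e$ be the least $s$ such that $\varphi_{n_e}$ confirms $\Phi_e(\bar b_e)$ by stage $s$, with $s_e=\infty$ if there is none. These are switching data. Let $T$ and $M_\alpha$ be as in Section~\ref{sec:constr}. By Lemma~\ref{lem:theory}, $T$ is strongly minimal and disintegrated with $\alpha$th model $M_\alpha$.

For $\alpha\le p$, Lemma~\ref{lem:crit} applies with $r_e=0$ for all $e$: (R1) is trivial, and (R2) holds because $k_e=p\ge\alpha$. So $M_\alpha$ is computable.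

Let $p+1\le q\le\omega$ and suppose that $\varphi_n$ computes $N\cong M_q$. Since $N$ has dimension $q$, it contains an independent $(p+1)$-tuple $\bar b$. Let $e$ code $(n,\bar b)$. By the definition of $s_e$, by \eqref{eq:confirm} and by Lemma~\ref{lem:clique},
\[
s_e<\infty\iff \varphi_n\text{ confirms }\Phi_e(\bar b)\text{ by some stage}\iff N\models\Phi_e(\bar b)\iff s_e=\infty,
\]
which is absurd. So $M_q$ is not computable, and the spectrum is $\{0,\dots,p\}$.
\end{proof}

\section{The spectrum $\omega$}\label{sec:B}

Example~\ref{ex:trivial} gives the spectra $\emptyset$ and $\omega+1$, Example~\ref{ex:arity} with $p=0$ gives $\{0\}$, all in unary languages, and Theorem~\ref{thm:A} gives $\{0,\dots,p\}$ for $p\ge1$. So Theorem~\ref{thm:B} follows from the next proposition.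

\begin{proposition}\label{prop:omega}
There is a strongly minimal disintegrated $L$-theory, with $L$ as in Theorem~\ref{thm:A}, in which $M_\alpha$ is computable for every $\alpha<\omega$ and $M_\omega$ is not computable.
\end{proposition}

The gadgets of Section~\ref{sec:A} defeat $M_{p+1}$ along with $M_\omega$, so now the number of colors has to grow with the opponent: we use $i+1$ colors against $\varphi_i$. For a fixed $\alpha$, only finitely many opponents have gadgets with fewer than $\alpha$ colors, but each of them has one gadget for every tuple that might be independent. The presentation of $M_\alpha$ must hold such a gadget back until it can no longer switch, and by (R1) it must release it eventually. A gadget that waits forever gives no signal for release. We therefore let each opponent work on its tuples one at a time and move on only when the current tuple is seen to be dependent, which by Lemma~\ref{lem:theory} is witnessed by a finite path. Then at most one active gadget per opponent waits forever. These finitely many gadgets never switch, and we hand the list of them to the presentation of $M_\alpha$ as finite information.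

\begin{proof}
\emph{The data.} Write $e=\langle i,n\rangle$ for a computable bijection $\omega^2\to\omega$, and put $k_e=i+1$. Let $\tau^i_0,\tau^i_1,\dots$ be a list of $\omega^{i+2}$, computable uniformly in $i$. An \emph{$(i,s)$-path} is a sequence $z_0,\dots,z_l$ of numbers at most $s$, with $0\le l\le s$, such that for each $\lambda<l$ there is $e'\le s$ for which $\varphi_i$ confirms $P_{e'}(z_\lambda,z_{\lambda+1})$ or $P_{e'}(z_{\lambda+1},z_\lambda)$ by stage $s$. A tuple $\bar b$ is \emph{seen dependent for $i$ at stage $s$} if two entries at different positions are equal, or if there is an $(i,s)$-path from some $b_u$ either to some $b_v$ with $v\neq u$ or to a number $z$ for which $\varphi_i$ confirms $U(z)$ by stage $s$. This is decidable, and once true it stays true at later stages. For $e=\langle i,n\rangle$ define, with value $\infty$ if there is no such stage: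
\begin{itemize}
\item $t_e$ is the least $t$ such that $\tau^i_0,\dots,\tau^i_{n-1}$ are all seen dependent for $i$ at stage $t$;
\item $s_e$ is the least $s\ge t_e$ such that $\tau^i_n$ is not seen dependent for $i$ at stage $s$ and $\varphi_i$ confirms $\Phi_e(\tau^i_n)$ by stage $s$;
\item $w_e$ is the least $w\ge t_e$ such that $s_e\le w$ or $\tau^i_n$ is seen dependent for $i$ at stage $w$.
\end{itemize}
The relations $t_e\le s$, $s_e\le s$ and $w_e\le s$ are decidable by a search through the stages up to $s$. Also $t_e\le s_e$ and $t_{\langle 0,0\rangle}=0$. So $k_e,t_e,s_e$ are switching data; let $T$ and $M_\alpha$ be as in Section~\ref{sec:constr}. The stage $w_e$ is the one at which gadget $e$ stops waiting. It has three properties.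
\begin{itemize}
\item[(W1)] If $s_e<\infty$, then $w_e<\infty$. Indeed $w=s_e$ satisfies the defining condition.
\item[(W2)] It is never the case that $w_e<s_e<\infty$. Indeed, if $w_e<s_e$, then $\tau^i_n$ is seen dependent at stage $w_e$, hence at all later stages, so no later stage qualifies as $s_e$.
\item[(W3)] For each $i$, at most one $n$ has $t_{\langle i,n\rangle}<\infty=w_{\langle i,n\rangle}$. Indeed, for such an $n$ the tuple $\tau^i_n$ is never seen dependent, so $t_{\langle i,n'\rangle}=\infty$ for all $n'>n$.
\end{itemize}

\emph{$M_\alpha$ is computable for $\alpha<\omega$.} Let $R$ be the set of $e$ with $k_e<\alpha$ and $t_e<\infty=w_e$. Only finitely many $i$ have $i+1<\alpha$, so $R$ is finite by (W3). Put $r_e=0$ if $k_e\ge\alpha$ or $e\in R$, and $r_e=w_e$ otherwise. Since $R$ is finite, $r_e\le s$ is decidable. For (R1), let $t_e<\infty$; either $r_e=0$, or $k_e<\alpha$ and $e\notin R$, in which case $r_e=w_e<\infty$. For (R2), let $r_e<s_e<\infty$. Then $e\notin R$ by (W1). If $k_e<\alpha$, we would have $r_e=w_e$, contradicting (W2). So $k_e\ge\alpha$, and Lemma~\ref{lem:crit} applies.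

\emph{$M_\omega$ is not computable.} Suppose that $\varphi_i$ computes $N\cong M_\omega$. Then $\varphi_i$ confirms exactly the true atomic sentences, and every finite path in the graph of Lemma~\ref{lem:theory} is an $(i,s)$-path for large $s$. So a tuple is seen dependent for $i$ at some stage if and only if it has a repeated entry, two entries in one orbit or an entry in the orbit of $d$; by Lemma~\ref{lem:theory} this means that it is not independent. As $N$ has infinite dimension, there is a least $n$ with $\tau^i_n$ independent. Let $e=\langle i,n\rangle$. Then $t_e<\infty$ and $\tau^i_n$ is never seen dependent, so $s_e<\infty$ if and only if $\varphi_i$ confirms $\Phi_e(\tau^i_n)$ by some stage. By \eqref{eq:confirm} this is equivalent to $N\models\Phi_e(\tau_n^i)$, and by Lemma~\ref{lem:clique} to $s_e=\infty$, since $\tau^i_n$ is independent of length $i+2=k_e+1$. This is a contradiction.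
\end{proof}

\section{Theories without algebraic elements}\label{sec:empty}

Suppose that \eqref{eq:disint} is required for $A=\emptyset$ as well. Removing the orbit of $d$ from the models of Section~\ref{sec:A} gives counterexamples under this reading.

\begin{proposition}\label{prop:empty}
Let $L'=L\setminus\{U\}$. For each $p\ge1$ there is a strongly minimal $L'$-theory $T'$ that satisfies \eqref{eq:disint} for all $A$, including $A=\emptyset$, whose countable models have the dimensions $1,2,\dots,\omega$, and whose computable models are exactly those of dimension $1,\dots,p$.
\end{proposition}

\begin{proof}
Take the switching data of Section~\ref{sec:A}, with the same group $G$ and structures $M_\alpha$; the definition of $s_e$ involves only the symbols $P_e$ and $E_e$. In models of $T^+(G,\emptyset)$ define $P_e$ and $E_e$ as in Section~\ref{sec:constr}, but without clause (E4), and let $T'$ be the set of $L'$-sentences true in all $L'$-reducts. Lemma~\ref{lem:reduct} applies with $S=I$: condition (a) is vacuous and (b) holds as in Lemma~\ref{lem:theory}. So $T'$ is complete and strongly minimal and satisfies \eqref{eq:disint} for all $A$. Since $\operatorname{acl}(\emptyset)=\emptyset$, every model has dimension at least $1$. For $1\le\alpha\le\omega$ the $L'$-reduct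 $M'_\alpha$ of the $G$-set $G\times\{i\in\omega:1\le i\le\alpha\}$ has dimension $\alpha$, so by (F3) these are all the countable models.

The structure $M'_\alpha$ is the $L'$-structure induced by $M_\alpha$ on $M_\alpha\setminus D$, because $\rho(d,x)=\infty$ for $x\notin D$ and so (E4) never applies there. For $1\le\alpha\le p$, Lemma~\ref{lem:crit} with $r_e=0$ gives a computable presentation of $M_\alpha$ in which the infinite set $M_\alpha\setminus D$ is computable. Numbering its elements in increasing order gives a computable presentation of $M'_\alpha$.

Let $p+1\le q\le\omega$. An independent tuple $\bar b$ in $M'_q$ has entries in distinct orbits other than $D$, so it is independent in $M_q$. Witnesses for $\Phi_e(\bar b)$ in $M_q$ lie in the orbits of the $b_u$, so $\Phi_e(\bar b)$ has the same truth value in $M_q'$ and in $M_q$. Thus Lemma~\ref{lem:clique} holds for $M'_q$, and the chain of equivalences in Section~\ref{sec:A} shows that no $\varphi_n$ computes a copy of $M'_q$.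
\end{proof}

The prime model of $T'$ is $M'_1$, so the spectrum of $T'$ is $\{0,\dots,p-1\}$ when the chain is indexed from $0$ at the prime model, and $\{1,\dots,p\}$ when it is indexed by dimension. With either indexing, arity $4$ again gives infinitely many spectra.

\begin{thebibliography}{1}
\bibitem{spectra}
\emph{Spectra of computable models},
\texttt{https://people.math.wisc.edu/\~{}slempp/papers/spectra-.pdf}.
\end{thebibliography}
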